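# Entire functions that share a value with their derivative: Brück's conjecture and the equation $F'=e^hF+P$

## 1. The theorem on shared values and its vocabulary

**Theorem 1 (Brück's conjecture).** Let $f$ be a non-constant entire function such that $f$ and $f'$ share a finite value $a$ CM, and suppose that
$$\sigma_2(f)=\limsup_{r\to\infty}\frac{\log\log T(r,f)}{\log r}$$
is neither $\infty$ nor a positive integer. Then
$$\frac{f'-a}{f-a}=c$$
for some constant $c\neq0$.

Here $T(r,f)$ is the Nevanlinna characteristic and $\sigma_2(f)$ is called the *hyper-order* of $f$. So the conjecture, as Brück stated it, is true in full generality. The problem is taken from the paper "Shared Values And Borel Exceptional Values For High Order Difference Operators". The statement is known to hold in the special cases $a=0$, $f$ of finite order, and $\sigma_2(f)<\frac12$.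

In plain words: suppose $f$ takes the value $a$ exactly where $f'$ does, with the same multiplicities. The theorem says that if the growth rate of $f$ avoids a certain discrete set, this coincidence has only the obvious explanation, namely that $f'-a$ is a constant multiple of $f-a$.

**Definition (sharing CM).** Two meromorphic functions $f,g$ share $a$ CM (counting multiplicities) if $f-a$ and $g-a$ have the same zeros with the same multiplicities.

For example, let $c\ne0$, $C\neq 0$ and $f=a-\frac ac+Ce^{cz}$. Then $f-a=Ce^{cz}-\frac ac$ and $f'-a=cCe^{cz}-a=c(f-a)$, so $f$ and $f'$ share $a$ CM. On the other hand $f=z^2$ and $f'=2z$ do not share $0$ CM: the zero at the origin has order $2$ for one and $1$ for the other.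

**Hyper-order.** For entire $u$ write
$$M(r,u)=\max_{|z|=r}|u(z)|,\qquad A(r,u)=\max_{|z|=r}\operatorname{Re}u(z).$$
Both are non-decreasing in $r$ by the maximum principle, $A(r,u)\le M(r,u)$, and $M(r,e^u)=e^{A(r,u)}$. For entire functions the characteristic can be replaced by $\log M$, because of the textbook inequality
$$T(r,u)\le\log^+M(r,u)\le 3\,T(2r,u). \tag{1}$$
Thus $\sigma_2$ measures growth on a doubly exponential scale. Two examples: $\log M(r,e^z)=r$, so $\sigma_2(e^z)=0$; and $\log M(r,e^{e^z})=e^r$, so by (1) $\log T(r,e^{e^z})$ lies between $\frac r2-\log 3$ and $r$, and $\sigma_2(e^{e^z})=1$.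

**Logarithmic measure.** A set $E\subset[1,\infty)$ has finite logarithmic measure if $\int_E\frac{dr}r<\infty$. For example $E=\bigcup_{n\ge1}[2^n,2^n+1]$ has logarithmic measure at most $\sum_n\log(1+2^{-n})\le1$. The interval $[r/2,r]$ has logarithmic measure $\log2$ for every $r$, so a set $E$ of finite logarithmic measure cannot contain $[r/2,r]$ when $r$ is large. We shall use this.

Three more facts are used. Let $h(z)=\sum a_nz^n$ be entire.

First, the **coefficient inequality**
$$|a_n|r^n\le 2A(r,h)-2\operatorname{Re}h(0)\qquad(n\ge1). \tag{2}$$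
To see it, put $u=\operatorname{Re}h(re^{i\theta})$. Then $a_nr^n=\frac1\pi\int_0^{2\pi}u\,e^{-in\theta}d\theta=-\frac1\pi\int_0^{2\pi}(A(r,h)-u)e^{-in\theta}d\theta$. Since $A(r,h)-u\ge0$, the modulus is at most $\frac1\pi\int_0^{2\pi}(A(r,h)-u)\,d\theta=2A(r,h)-2\operatorname{Re}h(0)$. If $h$ is non-constant, some $a_n$ with $n\ge1$ is non-zero, so there is $c_0>0$ with
$$M(r,h)\ge A(r,h)\ge c_0\,r\qquad\text{for all large }r. \tag{3}$$

Second, the **Borel–Carathéodory inequality**, with radii $r$ and $2r$:
$$M(r,u)\le 2A(2r,u)+3|u(0)|. \tag{4}$$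

Third, if $h$ is a polynomial of degree $n\geq 1$, then $\log M(r,h)\sim n\log r$. If $h$ is transcendental, then $\log M(r,h)/\log r\to\infty$, because $M(r,h)\ge|a_n|r^n$ with $a_n\neq0$ for arbitrarily large $n$.

## 2. Reduction to $F'=e^hF+P$ and the two companion theorems

Let $f,f'$ share $a$ CM, with $f$ non-constant. We want to form the quotient $(f'-a)/(f-a)$, so we first check that $f'\not\equiv a$. If $a=0$ this holds because $f$ is non-constant. If $a\ne0$ and $f'\equiv a$, then $f-a$ is linear with exactly one zero, while $f'-a\equiv0$ vanishes everywhere; this contradicts CM sharing. Also $f\not\equiv a$. So the quotient is a meromorphic function whose zeros and poles all cancel: it is entire without zeros, and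
$$f'-a=e^h(f-a)\qquad\text{for some entire }h. \tag{5}$$
The conclusion of Theorem 1 says exactly that $h$ is constant. Put $F=f-a$. Then (5) reads $F'=e^hF+a$, a first-order linear equation. Everything reduces to one question: if $h$ is not constant, how fast must $F$ grow? The answer is sharp.

**Theorem 2 (sharp growth).** Let $h$ be a non-constant entire function, $P\not\equiv0$ a polynomial, and $F$ an entire function with
$$F'=e^hF+P. \tag{6}$$
Then there is a set $E\subset[1,\infty)$ of finite logarithmic measure such that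
$$\log\log M(r,F)=(1+o(1))M(r,h)=(1+o(1))A(r,h)\qquad(r\to\infty,\ r\notin E).$$
If $h$ is a polynomial, no exceptional set is needed. Consequently $\sigma_2(F)=\deg h$ if $h$ is a polynomial, and $\sigma_2(F)=\infty$ if $h$ is transcendental.

This explains where the positive integers and $\infty$ in Theorem 1 come from: they are the possible degrees of $h$. The full picture is as follows.

**Theorem 3 (classification, converse, widest range).** Let $f$ be non-constant entire and let $f,f'$ share $a\in\mathbb C$ CM. Then $f'-a=e^h(f-a)$ with $h$ entire, and exactly one of the following holds.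

* (i) $h$ is constant, $e^h=c$, $f=a-\frac ac+Ce^{cz}$ with $C\ne0$, and $\sigma_2(f)=0$.
* (ii) $h$ is a polynomial of degree $n\ge1$ and $\sigma_2(f)=n$.
* (iii) $h$ is transcendental and $\sigma_2(f)=\infty$.

For each $a$, every non-constant entire $h$ occurs, so every value in $\{1,2,\dots\}\cup\{\infty\}$ occurs as $\sigma_2(f)$ with $\frac{f'-a}{f-a}$ non-constant. Hence the hypothesis on $\sigma_2$ in Theorem 1 cannot be weakened. Moreover,
$$\frac{f'-a}{f-a}\ \text{is constant}\iff\liminf_{r\to\infty}\frac{\log\log M(r,f)}r=0.$$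
Theorem 1 also holds when $a$ is replaced by a polynomial $Q\not\equiv0$, provided $f\not\equiv Q$ and $f'\not\equiv Q$.

In Theorem 2 the condition $P\not\equiv0$ is needed: for $P\equiv0$ the function $F\equiv0$ solves (6). So the case $a=0$ has to be treated separately. It is easy, and we do it now.

## 3. Two cases that can be done directly: constant $h$, and $a=0$

**Constant $h$.** If $e^h=c$, then $F'=cF+a$ gives $F=-\frac ac+Ce^{cz}$, that is, $f=a-\frac ac+Ce^{cz}$, with $C\neq0$ because $f$ is non-constant. Here $\log M(r,f)$ lies between two positive multiples of $r$ for large $r$; by (1) so does $T(r,f)$. Hence $\log\log T(r,f)=O(\log\log r)$ and $\sigma_2(f)=0$.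

**The case $a=0$.** A zero of $f$ of order $m\ge1$ is a zero of $f'$ of order $m-1\ne m$. So sharing $0$ CM forces $f$ to have no zeros, and $f=e^k$ with $k'=f'/f=e^h$. The simplest example is $h=z$, $k=e^z$, $f=e^{e^z}$, of hyper-order $1$: here $f'/f=e^z$ is not constant, and the hypothesis on $\sigma_2$ does its work.

For general non-constant $h$, note that $\log M(r,f)=A(r,k)$ and $M(r,k')=e^{A(r,h)}$. Cauchy's formula on circles of radius $r$ about the points of $|z|=r$ gives $rM(r,k')\le M(2r,k)$. With (4),
$$re^{A(r,h)}=rM(r,k')\le M(2r,k)\le2A(4r,k)+3|k(0)|,$$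
so $\log M(4r,f)=A(4r,k)\ge\frac12\big(re^{A(r,h)}-3|k(0)|\big)\ge e^{A(r,h)}$ for large $r$. In the other direction, $k(z)=k(0)+\int_0^ze^h$. Altogether
$$\log\log M(4r,f)\ge A(r,h)\ \text{ for large }r,\qquad \log M(r,f)\le|k(0)|+re^{A(r,h)}. \tag{7}$$

Now pass to $T$. By (1) and (7), $\log T(8r,f)\ge A(r,h)-\log3$; and $\log T(r,f)\le A(r,h)+\log r+O(1)=(1+o(1))A(r,h)$ by (3). Therefore
$$\sigma_2(f)=\limsup_{r\to\infty}\frac{\log A(r,h)}{\log r}=\limsup_{r\to\infty}\frac{\log M(r,h)}{\log r},$$
the last step because $A(r,h)\le M(r,h)\le2A(2r,h)+3|h(0)|$. The right side is $\deg h$ if $h$ is a polynomial and $\infty$ otherwise. So for $a=0$: *if $h$ is non-constant, $\sigma_2(f)$ is $\deg h$ or $\infty$.*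

## 4. The equation $F'=e^zF+1$: a ray of cancellation and an exact period relation

For $a\neq0$ it is natural to imitate Section 3. Put $k(z)=\int_0^ze^h$. The solutions of (6) are
$$F=e^{k}\Big(F(0)+\int_0^zPe^{-k}\Big). \tag{8}$$
The factor $e^k$ is as large as we want: its growth was just computed. So one would take a point where $|e^k|$ is nearly maximal and show that the bracket is not small there.

This fails already for $h=z$, $P=1$. Write the equation as $(Fe^{-e^z})'=e^{-e^z}$ and take the entire solution
$$F_0(z)=e^{e^z}\Big(C+\int_0^ze^{-e^t}dt\Big),\qquad C=-\int_0^\infty e^{-e^t}dt .$$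
For real $x$ substitute $u=e^t$:
$$|F_0(x)|=e^{e^x}\int_x^\infty e^{-e^t}dt=e^{e^x}\int_{e^x}^\infty\frac{e^{-u}}u\,du\le e^{-x}.$$
Along the positive axis, exactly where $|e^{e^z}|$ is maximal on each circle, $F_0$ tends to $0$. The bracket cancels the huge factor completely. No argument that evaluates $F$ at one such point can succeed for every solution.

But a cancellation at $x$ spoils the cancellation at $x+2\pi i$. Let $F$ be any solution of $F'=e^zF+1$ and integrate $(Fe^{-e^z})'=e^{-e^z}$ over the vertical segment from $x$ to $x+2\pi i$. Since $e^{e^z}$ has period $2\pi i$ and $u=e^v$ maps the segment to a circle,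
$$\big(F(x+2\pi i)-F(x)\big)e^{-e^x}=\int_x^{x+2\pi i}e^{-e^v}dv=\oint_{|u|=e^x}\frac{e^{-u}}u\,du=2\pi i. \tag{9}$$
Hence $\max(|F(x)|,|F(x+2\pi i)|)\ge\pi e^{e^x}$. With $x=\sqrt{r^2-4\pi^2}$ both points lie in $|z|\le r$, so $\log\log M(r,F)\ge\sqrt{r^2-4\pi^2}=(1-o(1))\,r$. This is the lower bound of Theorem 2 for $h=z$.

**Transporting this to general $h$.** The variable in (9) is really $w=h(z)$. So we use $w$ as a coordinate: find a local inverse $z=\varphi(w)$ of $h$, and compare $F$ at two points whose $w$-coordinates differ by $2\pi i$ and have real part close to $M(r,h)$. Since $e^{h}dz=\varphi'(w)e^w\,dw$, the function $e^{e^z}$ is replaced by $e^H$ with $dH=\varphi'(w)e^w\,dw$. Three difficulties appear.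

* The inverse $\varphi$ must exist on a region of $w$-plane reaching from $\operatorname{Re}w\approx0$ almost to $\operatorname{Re}w=M$, with values in $|z|<r$. Near a maximum point $z_r$ of $|h|$, Wiman–Valiron theory gives $h(z_re^{t/N})\approx h(z_r)e^t$, which provides $\varphi$ where $|w|$ is comparable with $M$, but not near $w=0$. So we work at height $\operatorname{Im}w\approx\delta M$.
* $\varphi'$ is not constant. For $h=z^n$ we have $\varphi(w)=w^{1/n}$, so $\varphi'(w)/\varphi'(i\delta M)=(w/i\delta M)^{-(1-1/n)}$. When $w$ moves to the right from $i\delta M$ at height $\delta M$, the argument of this ratio goes from $0$ up to $(1-\frac1n)(\frac\pi2-\arg w)$, which stays below $\frac\pi2$. So the real part of the ratio stays positive, and that is what will make $\operatorname{Re}H$ grow.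
* $H$ is only approximately periodic, and we shall know it precisely only near the starting point, where $H\approx e^v$. In (9) the vertical segment sat far to the right. We replace it by a hook: from far right back to the starting region, up by $2\pi i$, and out to the right again. On the horizontal sides $e^{-H}$ is small, and the integral is decided where $H$ is known.

## 5. The upper bound in Theorem 2, for all large $r$

The purpose of this short section is $\log\log M(r,F)\le(1+o(1))A(r,h)$. First, $F$ is non-constant: if $F\equiv C$, then $e^hC=-P\not\equiv0$, so $e^h$ would be a zero-free polynomial, hence constant, and $h$ would be constant. So $M(r,F)\to\infty$.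

For $|z|\le r$ we have $|k(z)|\le re^{A(r,h)}$. With $d=\deg P$, (8) gives
$$|F(z)|\le e^{re^{A(r,h)}}\Big(|F(0)|+O(r^{d+1})\,e^{re^{A(r,h)}}\Big),\qquad \log M(r,F)\le2re^{A(r,h)}+O(\log r)\le3re^{A(r,h)}$$
for large $r$. By (3), $\log r=o(A(r,h))$, so
$$\log\log M(r,F)\le A(r,h)+\log r+O(1)=(1+o(1))A(r,h)\le(1+o(1))M(r,h). \tag{10}$$

## 6. Exponential behavior of $h$ near a maximum point

For a transcendental $h=\sum a_nz^n$ let $\mu(r)=\max_n|a_n|r^n$ be the maximum term and let the *central index* $\nu(r)$ be the largest $n$ for which $|a_n|r^n=\mu(r)$. For $h=e^z$ the ratio of the $n$-th term to the previous one is $r/n$, so $\nu(r)=\lfloor r\rfloor$. We use the following theorem, for which see W. K. Hayman, *The local growth of power series: a survey of the Wiman–Valiron method*, Canad. Math. Bull. 17 (1974), 317–358.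

**Theorem (Wiman–Valiron).** Let $h$ be transcendental entire with central index $\nu(r)$, and let $\frac12<\gamma<1$. There is a set $E_0$ of finite logarithmic measure such that, if $|z_r|=r\notin E_0$ and $|h(z_r)|=M(r,h)$, then
$$h(z)=(z/z_r)^{\nu(r)}h(z_r)(1+o(1))$$
uniformly for $|z-z_r|\le r\,\nu(r)^{-\gamma}$, as $r\to\infty$, $r\notin E_0$.

**Lemma 1.** Let $h$ be non-constant entire. There are a set $E$ of finite logarithmic measure ($E$ bounded if $h$ is a polynomial) and integers $N=N(r)\ge1$ such that for large $r\notin E$ we have $N\le(\log M(r,h))^2$, and, if $|z_r|=r$ and $|h(z_r)|=M(r,h)$, then for each fixed $T>0$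
$$h(z_re^{t/N})=h(z_r)e^t(1+o(1))\quad\text{uniformly for }|t|\le T,\qquad r\to\infty,\ r\notin E.$$

For $h=z^n$ and $N=n$ this is an identity. For $h=e^z$ we have $z_r=r$ and $N=\lfloor r\rfloor$, and indeed $re^{t/N}=r+\frac rNt+O(1/r)$ with $\frac rN=1+O(1/r)$, so $h(re^{t/N})=e^{r}e^t(1+o(1))$.

*Proof.* If $h$ is a polynomial of degree $n$ with leading coefficient $c_n$, take $N=n$. Since $h(z)\sim c_nz^n$ as $z\to\infty$, both $h(z_re^{t/n})$ and $h(z_r)e^t$ are $c_nz_r^ne^t(1+o(1))$. Clearly $n\le(\log M(r,h))^2$ for large $r$.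

Let $h$ be transcendental and put $N=\nu(r)\to\infty$. For $|t|\le T$ and large $r$,
$$|z_re^{t/N}-z_r|=r|e^{t/N}-1|\le\frac{2rT}N\le rN^{-\gamma},$$
the last step because $N^{1-\gamma}\to\infty$. The Wiman–Valiron theorem applies, and $(z/z_r)^N=e^t$ for $z=z_re^{t/N}$.

It remains to bound $N$. We have $\mu(r)\le M(r,h)$ and $\log\mu(r)-\log\mu(r_0)=\int_{r_0}^r\nu(s)\frac{ds}s$. Choose $r_0\ge1$ with $\log\mu(r_0)\ge1$, and let $E_1=\{r\ge r_0:\nu(r)>(\log\mu(r))^2\}$. With the substitution $y=\log\mu(r)$, $dy=\nu(r)\frac{dr}r$,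
$$\int_{E_1}\frac{dr}r\le\int_{r_0}^\infty\frac{\nu(r)}{(\log\mu(r))^2}\frac{dr}r\le\int_1^\infty\frac{dy}{y^2}=1.$$
So $E=E_0\cup E_1\cup[1,r_0]$ has finite logarithmic measure, and off $E$ we have $N\le(\log\mu(r))^2\le(\log M(r,h))^2$. $\square$

## 7. The lower bound in Theorem 2: a hook in the $h$-plane

Let $E$ be the set from Lemma 1. Fix $\delta\in(0,\frac18)$. We show that for all large $r\notin E$
$$\log\log M(r,F)\ge(1-4\delta)M(r,h). \tag{11}$$
Since $E$ does not depend on $\delta$, (10) and (11) together give $\log\log M(r,F)\sim M(r,h)\sim A(r,h)$ as $r\to\infty$ off $E$. When $h$ is a polynomial, $E$ is bounded and no exceptional set remains.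

If (11) failed for arbitrarily large $r\notin E$, it would fail along some sequence. So it suffices to take an arbitrary sequence $r=r_j\to\infty$ with $r_j\notin E$, and to prove (11) for all large $j$. All $o(1)$ refer to $j\to\infty$ and are uniform in the other variables; constants in $O(\cdot)$ depend only on $\delta,h,P$. We write $M=M(r,h)$, $N=N(r)$, choose $z_r$ with $|z_r|=r$, $|h(z_r)|=M$, and let $h(z_r)=Me^{i\alpha}$ with $-\pi<\alpha\le\pi$. Note that $\log r=O(\log M)$ by (3).

**Step 1: a local inverse of $h$.** The aim is a holomorphic $\varphi$ with $h(\varphi(w))=w$ for $w/M$ in a fixed rectangle, with good control of $\varphi'$. Put $T_0=\log(4/\delta)$ and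
$$V=\{\tau:|\operatorname{Re}\tau|<T_0,\ 0<\operatorname{Im}\tau<\pi\},\qquad Q_j(\tau)=\frac1Mh\big(z_re^{(\tau-i\alpha)/N}\big).$$
Lemma 1 with $t=\tau-i\alpha$, which is bounded, gives
$$Q_j(\tau)=\frac1M\,Me^{i\alpha}e^{\tau-i\alpha}(1+o(1))=e^\tau(1+o(1))\quad\text{uniformly on }\overline V.$$
So $h$, in the scaled variables, is nearly the exponential, and we invert it by Rouché. The exponential is injective on $\overline V$, and $\exp(V)$ is the upper half of the annulus $\frac\delta4<|\omega|<\frac4\delta$. Consider the rectangles (real part $\times$ imaginary part)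
$$K=\big[-\tfrac\delta2,1-2\delta\big]\times\big[\tfrac\delta2,\tfrac{3\delta}2\big]\subset\operatorname{int}K',\qquad K'=[-\delta,1-\delta]\times\big[\tfrac\delta3,2\delta\big].$$
Points of $K'$ have positive imaginary part, modulus at least $\frac\delta3>\frac\delta4$ and at most $\sqrt{1+4\delta^2}<\frac4\delta$, so $K'\subset\exp(V)$. By injectivity on $\overline V$, the compact sets $\exp(\partial V)$ and $K'$ are disjoint, so $\min\{|e^\tau-\omega|:\tau\in\partial V,\ \omega\in K'\}>0$. For large $j$ this minimum exceeds $\max_{\partial V}|Q_j-e^\tau|$, and Rouché's theorem shows that each $\omega\in K'$ has exactly one preimage $\tau_j(\omega)\in V$ under $Q_j$, a simple one, and none on $\partial V$. By the residue theorem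
$$\tau_j(\omega)=\frac1{2\pi i}\int_{\partial V}\frac{\tau\,Q_j'(\tau)}{Q_j(\tau)-\omega}\,d\tau,$$
so $\tau_j$ is holomorphic in $\operatorname{int}K'$.

Next, $\omega=Q_j(\tau_j(\omega))$ gives $e^{\tau_j(\omega)}=\omega+o(1)$. Since $0<\operatorname{Im}\tau_j<\pi$, we may take principal logarithms: $\tau_j(\omega)\to\log\omega$ uniformly on $K'$. By Cauchy's estimate on discs of a fixed radius smaller than $\operatorname{dist}(K,\partial K')$, also $\tau_j'(\omega)\to1/\omega$ uniformly on $K$.

Now define
$$\varphi(w)=z_r\exp\Big(\frac{\tau_j(w/M)-i\alpha}N\Big),\qquad w/M\in K'.$$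
Then $h(\varphi(w))=MQ_j(\tau_j(w/M))=w$. Since $|\operatorname{Re}\tau_j|<T_0$ and $N\ge1$, we have, with the formula for $\varphi'$ valid when $w/M\in\operatorname{int}K'$,
$$\varphi'(w)=\frac{\varphi(w)\,\tau_j'(w/M)}{NM},\qquad|\varphi(w)|=r\,e^{\operatorname{Re}\tau_j(w/M)/N}\in[re^{-T_0},re^{T_0}]. \tag{12}$$

**Step 2: choosing the starting point.** We look for $b$ near $i\delta M$ such that in the variable $v=w-b$ the form $\varphi'(w)e^w\,dw$ is close to $e^v\,dv$ for bounded $v$. Let $p=\varphi'(i\delta M)$; note that $i\delta\in K$. By (12) and $\tau_j'(i\delta)\to1/(i\delta)$, $|p|$ lies between positive constant multiples of $r/(NM)$. Since $1\le N\le(\log M)^2$ and $\log r=O(\log M)$, we get $\log|p|=O(\log M)$. Choose $b$ with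
$$e^b=1/p,\qquad|\operatorname{Im}b-\delta M|\le\pi,$$
which is possible because $\operatorname{Im}b$ is prescribed only modulo $2\pi$. As $\operatorname{Re}b=-\log|p|$, we have $b=i\delta M+O(\log M)$ and $b/M\to i\delta$. Let
$$X=(1-3\delta)M,\qquad\Pi=\{v:0\le\operatorname{Re}v\le X,\ 0\le\operatorname{Im}v\le2\pi\},\qquad\omega=\frac{b+v}M\quad(v\in\Pi).$$
Then
$$\omega=\xi+i\delta+o(1),\qquad\xi=\frac{\operatorname{Re}v}M\in[0,1-3\delta], \tag{13}$$
so $\omega\in\operatorname{int}K$ for large $j$, and $\varphi(b+v)$ is defined and holomorphic in a neighborhood of $\Pi$.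

*The image of $\Pi$ lies in $|z|<r$.* Since $9\delta^2<4\delta$, we have $(1-3\delta)^2+\delta^2<(1-\delta)^2$, so $|\omega|\le1-\delta$ for large $j$. Hence $\operatorname{Re}\tau_j(\omega)=\log|\omega|+o(1)\le\log(1-\delta)+o(1)<0$, and by (12)
$$|\varphi(b+v)|<r\qquad(v\in\Pi,\ j\text{ large}). \tag{14}$$

**Step 3: the distortion $q=\varphi'(b+v)/p$.** We need that $q$ is near $1$ for bounded $v$, and that $\operatorname{Re}q$ stays positive on all of $\Pi$. By (12) and Step 1,
$$q(v)=\exp\Big(\frac{\tau_j(\omega)-\tau_j(i\delta)}N\Big)\frac{\tau_j'(\omega)}{\tau_j'(i\delta)}=\exp\Big(-\big(1-\tfrac1N\big)\big(\log\omega-\log(i\delta)\big)+o(1)\Big), \tag{15}$$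
because the first factor is $\exp\big(\frac1N(\log\omega-\log i\delta)+o(1)\big)$ and the second is $\frac{i\delta}\omega(1+o(1))$. Write $\log\omega-\log(i\delta)=\ell-i\theta$ with $\ell=\log\frac{|\omega|}\delta$ and $\theta=\frac\pi2-\arg\omega$. By (13), $\delta-o(1)\le|\omega|<1$, and $\arg\omega$ lies within $o(1)$ of the interval $[\arctan\frac\delta{1-3\delta},\frac\pi2]\subset[\arctan\delta,\frac\pi2]$. So
$$\ell\in\big[0,\log\tfrac1\delta\big]+o(1),\qquad\theta\in\big[0,\tfrac\pi2-\arctan\delta\big]+o(1).$$
Since $0\le1-\frac1N<1$, (15) shows that $\delta e^{o(1)}\le|q|\le e^{o(1)}$ and that $q$ has an argument in $[0,\frac\pi2-\arctan\delta]+o(1)$. Therefore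
$$\operatorname{Re}q\ge\delta\sin(\arctan\delta)-o(1)=\frac{\delta^2}{\sqrt{1+\delta^2}}-o(1),$$
and for large $j$ and all $v\in\Pi$
$$\operatorname{Re}q(v)\ge\kappa:=\frac{\delta^2}2,\qquad|q(v)|\le2. \tag{16}$$
These bounds hold whatever $N$ does, from $N=1$ to $N\to\infty$. If $v\in\Pi$ stays in a fixed bounded set, then $\omega\to i\delta$ uniformly, and (15) gives $q(v)\to1$ uniformly.

**Step 4: the polynomial $P$ along $\varphi$.** We check that $P(\varphi(b+v))$ is nearly constant for bounded $v$ and never much larger. Let $d=\deg P$, $P(z)\sim cz^d$, $m=P(\varphi(b))$ and $\tilde q(v)=P(\varphi(b+v))/m$. By (12), $|\varphi(b+v)|\in[re^{-T_0},re^{T_0}]$, so for large $j$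
$$|m|\ge\tfrac12|c|r^de^{-dT_0}\ge c''>0,\qquad|\tilde q(v)|\le\frac{2|c|r^de^{dT_0}}{\frac12|c|r^de^{-dT_0}}=4e^{2dT_0}=:B\quad(v\in\Pi),$$
with $c''$ and $B$ independent of $j$. Also
$$\frac{\varphi(b+v)}{\varphi(b)}=\exp\Big(\frac1N\Big(\tau_j\big(\tfrac{b+v}M\big)-\tau_j\big(\tfrac bM\big)\Big)\Big)\to1$$
uniformly for $v\in\Pi$ in bounded sets, since both values of $\tau_j$ tend to $\log(i\delta)$. Hence $\tilde q\to1$ there.

**Step 5: the equation in the variable $v$.** We carry (6) over to $\Pi$ and integrate it along a hook. Put $G(v)=F(\varphi(b+v))$, and define $H$ by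
$$H'(v)=\varphi'(b+v)e^{b+v}=q(v)e^v,\qquad H(0)=1,$$
where we used $pe^b=1$. By (6) and $h(\varphi(w))=w$,
$$G'=\varphi'(b+v)\big(e^{b+v}G+P(\varphi(b+v))\big)=H'G+p\,m\,q\,\tilde q,\qquad\text{so}\qquad(Ge^{-H})'=p\,m\,q\,\tilde q\,e^{-H}.$$
Let $\Gamma$ run along segments from $v_1=X$ to $0$, then to $2\pi i$, then to $v_2=X+2\pi i$. Then
$$G(v_2)e^{-H(v_2)}-G(v_1)e^{-H(v_1)}=p\,m\,J_j,\qquad J_j=\int_\Gamma q\,\tilde q\,e^{-H}\,dv. \tag{17}$$
This is the analogue of (9).

**Step 6: $J_j\to2\pi i$.** First, on bounded parts of $\Pi$, integrating along the segment from $0$ to $v$,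
$$H(v)-e^v=\int_0^v(q(s)-1)e^s\,ds\to0$$
uniformly; in particular $H(2\pi i)\to1$. Second, on both horizontal sides $e^v=e^{\operatorname{Re}v}>0$, so (16) gives for $0\le x\le X$ and large $j$
$$\begin{aligned}\operatorname{Re}H(x)&=1+\int_0^x\operatorname{Re}q(s)\,e^s\,ds\ge1+\kappa(e^x-1),\\ \operatorname{Re}H(x+2\pi i)&\ge\operatorname{Re}H(2\pi i)+\kappa(e^x-1)\ge\kappa(e^x-1).\end{aligned} \tag{18}$$
So on the horizontal sides the integrand is bounded by $2Be^{-\kappa(e^x-1)}$, which is integrable on $[0,\infty)$ and independent of $j$. For each fixed $x$ the integrands converge to $e^{-e^x}$ and $e^{-e^{x+2\pi i}}$, and $X\to\infty$. Dominated convergence on the sides and uniform convergence on the vertical segment give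
$$J_j\to-\int_0^\infty e^{-e^x}dx+\int_0^{2\pi i}e^{-e^v}dv+\int_0^\infty e^{-e^{x+2\pi i}}dx.$$
The two outer integrals cancel, and with $u=e^v$ the middle one is
$$\int_0^{2\pi i}e^{-e^v}dv=\oint_{|u|=1}\frac{e^{-u}}u\,du=2\pi i.$$

**Step 7: reading off the growth of $F$.** For large $j$ we have $|J_j|\ge4$, because $2\pi>4$. So one of the two terms on the left of (17) has modulus at least $2|p||m|$, and by (18) at $x=X$
$$\max(|G(v_1)|,|G(v_2)|)\ge2|p||m|\exp\big(\kappa(e^X-1)\big).$$
By (14) these are values of $F$ at points of $|z|<r$. With $\log|p|=O(\log M)$ and $|m|\ge c''$,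
$$\log M(r,F)\ge\kappa(e^X-1)+\log|p|+\log|m|+\log2\ge\kappa e^{(1-3\delta)M}-O(\log M).$$
Hence $\log\log M(r,F)\ge(1-4\delta)M$ for large $j$, which is (11). The growth statement of Theorem 2 is proved.

## 8. Hyper-orders, and the proof of Theorem 1

**The hyper-order of $F$ in Theorem 2.** Suppose $h$ is a polynomial of degree $n$. By (1) and the growth statement, for all large $r$,
$$\log T(2r,F)\ge\log\log M(r,F)-\log3\ge(1-o(1))M(r,h),\qquad\log T(r,F)\le(1+o(1))M(r,h).$$
Taking logarithms once more and using $\log M(r,h)\sim n\log r$, we get $\sigma_2(F)=n$. If $h$ is transcendental, then $\log\log T(2r,F)\ge\log M(r,h)-o(1)$ for $r\notin E$. The complement of $E$ is unbounded and $\log M(r,h)/\log r\to\infty$, so $\sigma_2(F)=\infty$. This completes the proof of Theorem 2. $\blacksquare$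

**Adding a polynomial.** We also need: if $\sigma_2(F)\ge1$ and $Q$ is a polynomial, then $\sigma_2(F+Q)=\sigma_2(F)$. Indeed $|T(r,F+Q)-T(r,F)|=O(\log r)$. For every finite $s<\sigma_2(F)$ with $s>0$ there are arbitrarily large $r$ with $T(r,F)\ge\exp(r^s)$; for these $T(r,F+Q)\ge\frac12\exp(r^s)$, so $\sigma_2(F+Q)\ge s$. Hence $\sigma_2(F+Q)\ge\sigma_2(F)\ge1$, and exchanging the roles of $F$ and $F+Q$ gives equality.

**Proof of Theorem 1.** By Section 2, $f'-a=e^h(f-a)$ with $h$ entire. If $h$ is constant, we are done with $c=e^h\ne0$. Suppose $h$ is non-constant. If $a\ne0$, then $F=f-a$ satisfies $F'=e^hF+a$, and Theorem 2 with $P\equiv a$ shows that $\sigma_2(f)=\sigma_2(F)$ is $\deg h$ or $\infty$. If $a=0$, the same conclusion was obtained in Section 3. In both cases $\sigma_2(f)$ is a positive integer or $\infty$, contrary to the hypothesis. So $h$ is constant. $\blacksquare$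

## 9. Proof of Theorem 3: every $h$ occurs, the $\liminf$ test, and polynomial targets

**The trichotomy.** Case (i) was computed in Section 3. If $h$ is non-constant, the argument just given shows $\sigma_2(f)=\deg h$ for polynomial $h$ and $\sigma_2(f)=\infty$ for transcendental $h$. The three cases exclude each other.

**Realization.** We show that every non-constant entire $h$ occurs, for each $a$. Let $k'=e^h$ and
$$f=a+e^k\Big(C+a\int_0^ze^{-k}\Big),\qquad C\ne0\text{ if }a=0.$$
Then $(f-a)'=k'(f-a)+a$, that is, $f'-a=e^h(f-a)$. Suppose $f$ were constant; then $-a=e^h(f-a)$. If $f\not\equiv a$, this makes $e^h$, and so $h$, constant, which is false. If $f\equiv a$, then $a=0$ and $f=Ce^k\equiv0$, excluded by $C\neq0$. So $f$ is non-constant; in particular $f\not\equiv a$, and since $e^h$ has no zeros, $f$ and $f'$ share $a$ CM. Taking $h=z^n$ and $h=e^z$ produces every value in $\{1,2,\dots\}\cup\{\infty\}$ as $\sigma_2(f)$, with $\frac{f'-a}{f-a}=e^h$ non-constant.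

**The $\liminf$ criterion.** If $h$ is constant, then $\log\log M(r,f)=O(\log r)$ by case (i), and $M(r,f)\to\infty$, so the $\liminf$ is $0$. Suppose $h$ is non-constant; we show that the $\liminf$ is positive.

If $a=0$, then (7) and (3) give $\log\log M(4r,f)\ge A(r,h)\ge c_0r$ for large $r$, so the $\liminf$ is at least $c_0/4$.

If $a\ne0$, let $F=f-a$ and let $E$ be the set in Theorem 2. For each large $r$ there is $r'\in[r/2,r]\setminus E$, by the remark on logarithmic measure in Section 1. Hence
$$\log\log M(r,F)\ge\log\log M(r',F)\ge\tfrac12M(r',h)\ge\tfrac12c_0r'\ge\tfrac14c_0r.$$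
Finally $M(r,f)\ge M(r,F)-|a|\ge\frac12M(r,F)\geq M(r,F)^{1/2}$ for large $r$, so $\log\log M(r,f)\ge\log\log M(r,F)-\log2$, and the $\liminf$ for $f$ is at least $c_0/4$.

**A polynomial in place of $a$.** Let the non-constant entire function $f$ and its derivative $f'$ share a polynomial $Q\not\equiv0$ CM, meaning that $f-Q$ and $f'-Q$ have the same zeros with the same multiplicities, with $f\not\equiv Q$ and $f'\not\equiv Q$. As in Section 2, $f'-Q=e^h(f-Q)$ with $h$ entire. Then $F=f-Q$ satisfies
$$F'=f'-Q'=e^hF+P,\qquad P=Q-Q'\not\equiv0,$$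
where $P\not\equiv0$ because $\deg Q'<\deg Q$ or $Q'\equiv0$. If $h$ is non-constant, Theorem 2 and the remark on adding a polynomial show that $\sigma_2(f)=\sigma_2(F)$ is $\deg h$ or $\infty$. Hence, if $\sigma_2(f)$ is neither $\infty$ nor a positive integer, $h$ is constant and $\frac{f'-Q}{f-Q}$ is a non-zero constant. $\blacksquare$
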